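# Planar graphs and the golden ratio: chromatic positivity below 4

## Chromatic polynomials, positivity, triangulations

All graphs are finite and have no loops.

**Chromatic polynomial.** For a graph $G$, $P(G,q)$ is the unique polynomial in $q$ whose value at every positive integer $q$ is the number of proper $q$-colorings of $G$. That such a polynomial exists is a textbook fact. It is unique because two polynomials that agree at infinitely many integers are equal. We use this last remark often: to prove an identity between polynomials in $q$, we count colorings for all integers $q\ge 4$. Parallel edges do not change $P$, so we may delete duplicates.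

*Example.* Coloring one vertex after the other gives $P(K_3,q)=q(q-1)(q-2)$ and $P(K_4,q)=q(q-1)(q-2)(q-3)$. The graph $K_5$ minus an edge is a $K_4$ plus a fifth vertex joined to three vertices of it, so its polynomial is $q(q-1)(q-2)(q-3)^2$.

A polynomial can be evaluated at any real number, and that is what we do from now on. At a nonreal-life "number of colors" such as $q=3.5$ nothing forces the value to be nonnegative.

**Positivity.** Let $\mathcal G$ be a class of graphs. A real number $q_0$ is *$\mathcal G$-positive* if $P(G,q_0)>0$ for every $G\in\mathcal G$.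

*Example.* Let $\mathcal G$ be the class of trees. A tree on $n\ge1$ vertices has polynomial $q(q-1)^{n-1}$. If $q>1$, this is positive for all $n$. If $q<0$, it is negative for $n=1$. If $0<q<1$, it is negative for $n=2$. At $q=0$ and $q=1$ it vanishes for $n=2$. So the $\mathcal G$-positive numbers are exactly the reals $q>1$.

**Simple plane triangulation.** This is a simple graph drawn in the plane so that every face, including the outer one, is bounded by a triangle. The class of these is denoted by $\mathcal T$.

*Example.* $K_3$ (two triangular faces), $K_4$, and the *bipyramid* $B_m$ for $m\ge3$: a cycle $C_m$ together with two nonadjacent vertices $b,d$, one inside and one outside, each joined to all of $C_m$. The graph $B_3$ is $K_5$ minus an edge, and $B_4$ is the octahedron.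

**Golden ratio.** Put $\tau=(1+\sqrt5)/2$, so $\tau^2=\tau+1$ and $\tau+2=(5+\sqrt5)/2\approx3.618$.

**Theorem (Tutte).** If $G$ is a loopless planar graph, then $P(G,\tau+2)>0$.

In our language, $\tau+2$ is $\mathcal G$-positive for the class $\mathcal G$ of planar graphs. This is the only result from the literature that the proof uses.

## Which reals below 4 are positive for all planar graphs?

Tutte's theorem singles out one noninteger point below $4$. Is it alone? Conjecture 6.17 of "Roots of the Chromatic Polynomial" (http://orbit.dtu.dk/files/130447039/phd438_Perrett_T.pdf) says that $\tau+2$ is the only $\mathcal G$-positive real number less than $4$, for $\mathcal G$ the class of planar graphs. We prove it, in the following forms.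

**Theorem 1.** If $q<4$ is real and $q\ne\tau+2$, some planar graph $G$ has $P(G,q)\le0$. Hence, by Tutte's theorem, $\tau+2$ is the only $\mathcal G$-positive real number less than $4$, where $\mathcal G$ is the class of planar graphs.

**Theorem 2.** For every real $q<4$ with $q\notin\{0,1,2,3,\tau+2\}$ there is $T\in\mathcal T$ with $P(T,q)<0$, and $P(K_4,q)=0$ for $q\in\{0,1,2,3\}$. So $\tau+2$ is the only $\mathcal T$-positive real below $4$, and negative values of $P(\cdot,q)$ on $\mathcal T$ (or on planar graphs) occur, among $q<4$, exactly for $q\notin\{0,1,2,3,\tau+2\}$.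

**Theorem 3.** The real chromatic roots of simple plane triangulations are dense in $[3,4]$. In particular $\tau+2$ is a limit, from both sides, of such roots, although it is never one itself.

Theorem 2 implies Theorem 1. The bound $4$ cannot be enlarged: by the Four Colour Theorem (Appel–Haken; Robertson–Sanders–Seymour–Thomas), $q=4$ is positive for planar graphs, so the planar-positive reals in $(-\infty,4]$ are exactly $\tau+2$ and $4$. This remark is not used in the proofs.

## The half-line $q\le3$: two small graphs suffice

The sign of a product of linear factors can be read off.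

- $P(K_3,q)=q(q-1)(q-2)$ is negative on $(-\infty,0)\cup(1,2)$.
- $P(K_4,q)=q(q-1)(q-2)(q-3)$ is negative on $(0,1)\cup(2,3)$ and zero at $0,1,2,3$.

At $q=0,1,2,3$ no graph has a negative value, since $P$ counts colorings at nonnegative integers (at $0$: no coloring if there is a vertex). This settles $q\le3$ in Theorem 2.

From now on $3<q<4$, and we write
$$u=q-3\in(0,1),\qquad q-2=1+u,\qquad q-1=2+u,\qquad \sigma=\tau-1\approx0.618 .$$
The number $\sigma$ is the positive root of $u^2+u=1$. So for $u>0$,
$$u^2+u<1\iff u<\sigma\iff q<\tau+2. \tag{1}$$

## Bipyramids stay positive on $(3,4)$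

The bipyramids are the first natural infinite family, and their polynomials can be computed by hand.

Proper $n$-colorings of $C_m$ are closed walks of length $m$ in $K_n$, so their number is $\operatorname{tr}(J-I)^m$, with $J$ the all-ones $n\times n$ matrix. The eigenvalues of $J-I$ are $n-1$ (once) and $-1$ ($n-1$ times), so the number is $(n-1)^m+(-1)^m(n-1)$. Now color $b$ and $d$ first. If they get the same color ($q$ ways), the cycle has $n=q-1$ colors left. If they differ ($q(q-1)$ ways), it has $n=q-2$. Since $(q-2)+(q-1)(q-3)=q^2-3q+1$,
$$P(B_m,q)=q\Big[(q-2)^m+(q-1)(q-3)^m+(-1)^m(q^2-3q+1)\Big]. \tag{2}$$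

For $q\in(3,4)$ we have $q^2-3q+1=q(q-3)+1>0$. So for even $m$ the value (2) is positive. For odd $m$ the last term is negative, and there is hope. In terms of $u$, the bracket is
$$F_m(u)=(1+u)^m+(2+u)u^m-(1+3u+u^2).$$
For $m=3$ we expand: $F_3(u)=2u^2+3u^3+u^4=u^2(1+u)(2+u)>0$, which matches $K_5$ minus an edge. Moreover, for $m\ge3$,
$$F_{m+1}(u)-F_m(u)=u\big[(1+u)^m-(2-u-u^2)u^{m-1}\big]>0,$$
because $(2-u-u^2)u^{m-1}\le(2-u-u^2)u^2<(2-u)u^2<1$ on $(0,1)$, while $(1+u)^m>1$. So $F_m\ge F_3>0$ for $m\ge3$, and no bipyramid is negative anywhere on $(3,4)$.

Formula (2) shows what goes wrong. It is a combination, with positive coefficients, of the $m$-th powers of three numbers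
$$1+u,\qquad -1,\qquad u .$$
The term with base $-1$ has the sign we want for odd $m$, and the $u^m$ term dies, but $(1+u)^m$ dominates. We would win with a longer supply of building blocks, if their combined three numbers $(\lambda,\beta,\mu)$ satisfied
$$\beta<0,\qquad |\lambda|\ll|\beta|,\qquad |\mu|\ll|\beta| . \tag{3}$$
The next two sections build such a supply.

## Links: gadgets with four boundary vertices

**Link.** A link $(H;x,y;b,d)$ is a simple graph $H$ drawn in a closed disc whose boundary is a 4-cycle $x\,b\,y\,d$ of $H$, such that all faces inside the disc are triangles, and $b\not\sim d$. The vertices $x,y$ are its *ends* and $b,d$ its *poles*. (The ends may be adjacent.)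

**Type.** The link has type $(\alpha,\beta,\gamma)$, where $\alpha,\beta,\gamma$ are polynomials in $q$, if for all integers $q\ge4$ and all colorings $c$ of $x,y,b,d$ that are proper on the 4-cycle, the number of extensions of $c$ to a proper $q$-coloring of $H$ is
$$\alpha+\beta\,[c(x)=c(y)]+\gamma\,[c(b)=c(d)].$$
Here $[\cdot]$ is $1$ if the statement holds and $0$ otherwise. For $q\ge4$ the three cases "all distinct", "only $c(x)=c(y)$", "only $c(b)=c(d)$" all occur, so a type is unique if it exists. We do not claim that every link has a type. We shall see that those we build do.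

**Spectrum.** The spectrum of a link of type $(\alpha,\beta,\gamma)$ is $(\lambda,\beta,\mu)$ with
$$\lambda=\beta+(q-1)(\alpha+\gamma),\qquad \mu=\beta+(q-2)\alpha. \tag{4}$$
For fixed real $q\neq1,2$ this is a linear isomorphism $(\alpha,\beta,\gamma)\mapsto(\lambda,\beta,\mu)$ of $\mathbb R^3$, with inverse
$$\alpha=\frac{\mu-\beta}{q-2},\qquad \alpha+\gamma=\frac{\lambda-\beta}{q-1}. \tag{5}$$

The name comes from the matrix of extension counts, indexed by $c(x)$ and $c(y)$. If the poles have different colors, the ends use $q-2$ colors, and the matrix is $\alpha J+\beta I$, with eigenvalues $\mu$ (once) and $\beta$. If the poles have equal colors, the ends use $q-1$ colors, and the matrix is $(\alpha+\gamma)J+\beta I$, with eigenvalues $\lambda$ (once) and $\beta$.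

*Example (edge-link $\mathbf e$).* Take the 4-cycle plus the edge $xy$ inside. The number of extensions is $1-[c(x)=c(y)]$, so the type is $(1,-1,0)$ and the spectrum is
$$(q-2,\,-1,\,q-3)=(1+u,\,-1,\,u).$$
These are the three numbers that we met in (2).

*Example (the 4-wheel).* Take the 4-cycle plus one vertex $z$ joined to all four. The number of extensions is $q$ minus the number of colors on the cycle, which is $q-4+[c(x)=c(y)]+[c(b)=c(d)]$. So the type is $(q-4,1,1)$. The spectrum has $\lambda=1+(q-1)(q-3)=(q-2)^2$, $\beta=1$, $\mu=1+(q-2)(q-4)=(q-3)^2$: the coordinatewise square of the spectrum of $\mathbf e$. The wheel is two edge-links side by side, and this is no accident.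

## Concatenation, rotation, closing

**Concatenation.** Given links $H_1$ with ends $x,z$ and $H_2$ with ends $z,y$, both with poles $b,d$, glue the two discs along the path $b\,z\,d$.

*The result is a link.* It is drawn in a disc with boundary $x\,b\,y\,d$, and its inner faces are those of $H_1$ and $H_2$, so they are triangles. The parts $H_1,H_2$ share only the vertices $b,z,d$ and the edges $bz,dz$; since $b\not\sim d$ in both, no parallel edges arise and $b\not\sim d$ in the union. Moreover $x\not\sim y$, since $x$ is not in $H_2$ and $y$ is not in $H_1$.

*The spectrum is the coordinatewise product.* Let $H_i$ have type $(\alpha_i,\beta_i,\gamma_i)$. Fix an integer $q\ge4$ and the colors $c(b),c(d)$. Given all of $c(x),c(y),c(b),c(d)$, the number of extensions is the sum over the admissible colors $c(z)$ of the product of the extension counts of $H_1$ and $H_2$. This is an entry of a matrix product. If $c(b)\ne c(d)$, the product is over $q-2$ colors, and since $J^2=(q-2)J$,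
$$(\alpha_1J+\beta_1I)(\alpha_2J+\beta_2I)=\beta_1\beta_2I+\big((q-2)\alpha_1\alpha_2+\alpha_1\beta_2+\alpha_2\beta_1\big)J=\beta_1\beta_2I+\frac{\mu_1\mu_2-\beta_1\beta_2}{q-2}J .$$
If $c(b)=c(d)$, replace $\alpha_i$ by $\alpha_i+\gamma_i$ and $q-2$ by $q-1$. The product is
$$\beta_1\beta_2I+\frac{\lambda_1\lambda_2-\beta_1\beta_2}{q-1}J .$$
Both coefficients of $J$ are polynomials in $q$ (the middle expression shows this), and the coefficient of $I$ is the same in both cases. So the concatenation has a type: its $\beta$ is $\beta_1\beta_2$, its $\alpha$ is the first coefficient of $J$, its $\alpha+\gamma$ is the second. By (4) its spectrum is $(\lambda_1\lambda_2,\beta_1\beta_2,\mu_1\mu_2)$.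

Iterating, we can concatenate any finite number of links, and spectra multiply. If there are at least two links, the ends of the result are nonadjacent.

**Rotation.** If $H$ is a concatenation of at least two links, then $x\not\sim y$. So $(H;b,d;x,y)$, with ends and poles interchanged, is again a link. By the symmetry of the definition its type is $(\alpha,\gamma,\beta)$. For fixed real $q\in(3,4)$, rotation acts on spectra as a linear map $\rho:\mathbb R^3\to\mathbb R^3$: apply (5), exchange $\beta$ and $\gamma$, apply (4).

*Example.* The 4-wheel has type $(q-4,1,1)$, so it does not change. Three edge-links will change, as we shall see.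

**Closing.** Let $H$ be a concatenation of at least three links. Identify $x$ and $y$ through the outside of the disc. The outer face, bounded by $x\,b\,y\,d$, becomes two digons, one formed by the edges $xb,yb$ and one by $xd,yd$. Delete one edge of each pair, and call the result $T(H)$.

*The result is in $\mathcal T$.* We have $x\not\sim y$, so no loop arises. The first and the last of at least three links share only $b$ and $d$, so $b,d$ are the only common neighbors of $x,y$, and the two digons account for all parallel edges. Deleting an edge of a digon merges the digon with the triangle on the other side of that edge, which leaves a triangle. So $T(H)$ is a simple plane triangulation.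

*Its polynomial.* For an integer $q\ge4$, $P(T(H),q)$ is the number of proper colorings of $H$ with $c(x)=c(y)$. With equal pole colors ($q$ ways) we sum the diagonal of $(\alpha+\gamma)J+\beta I$ over $q-1$ colors; the trace is $\lambda+(q-2)\beta$. With different pole colors ($q(q-1)$ ways) the trace of $\alpha J+\beta I$ over $q-2$ colors is $\mu+(q-3)\beta$. Since $(q-2)+(q-1)(q-3)=q^2-3q+1$,
$$P(T(H),q)=q\,\Phi(\lambda,\beta,\mu),\qquad \Phi(\lambda,\beta,\mu)=\lambda+(q-1)\mu+(q^2-3q+1)\beta. \tag{6}$$
This holds for all integers $q\ge4$, hence identically.

*Example.* Closing $m\ge3$ edge-links gives $B_m$, with $(\lambda,\beta,\mu)=((1+u)^m,(-1)^m,u^m)$, and (6) becomes (2).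

Since $q^2-3q+1>0$ on $(3,4)$, condition (3) is the right target: if a sequence of concatenations has spectra that, after division by positive numbers, tend to a triple with $\Phi<0$, for instance $(0,-1,0)$, then (6) gives a triangulation with a negative value at $q$.

## Rotated fans $h_m$

Edge-links alone give bipyramids, which fail. The only other operation is rotation, so we rotate a row of edge-links and see what we get.

For odd $m\ge3$, concatenate $m$ edge-links. The spectrum is $((1+u)^m,-1,u^m)$. By (5) the type is $(\alpha,-1,b_m)$ with
$$\alpha=\frac{u^m+1}{1+u},\qquad b_m=\frac{(1+u)^m+1}{2+u}-\frac{u^m+1}{1+u}. \tag{7}$$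
Let $h_m$ be its rotation, of type $(\alpha,b_m,-1)$. By (4), using $\alpha-1=\frac{u^m-u}{1+u}$, its spectrum is
$$\lambda=b_m+\frac{(2+u)(u^m-u)}{1+u},\qquad \beta=b_m,\qquad \mu=b_m+u^m+1. \tag{8}$$

*Example ($m=3$).* We have $b_3=(u^2+u+1)-(u^2-u+1)=2u$. Then $\lambda=2u+(2+u)u(u-1)=2u+u(u^2+u-2)=u^2(1+u)$. So $h_3$ has spectrum
$$\big(u^2(1+u),\ 2u,\ 1+2u+u^3\big). \tag{9}$$
Compared with $|\beta|$, the edge-link has $\lambda$ too large and $\mu$ small. For $h_3$ it is the other way round: $\lambda/\beta=u(1+u)/2<1$ and $\mu/\beta>1$. So a mixture of the two may bring both down.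

## The interval $3<q<\tau+2$: mixing edge-links with $h_3$

Fix $q$ with $0<u<\sigma$.

**Step 1: compare the gains and losses.** This step shows that a favorable mixture exists. Put, for $h_3$,
$$p=\frac\lambda\beta=\frac{u(1+u)}2<1,\qquad r=\frac\mu\beta=\frac{1+2u+u^3}{2u}>1 .$$
Then
$$pr=\tfrac14(1+u)(1+2u+u^3)=\tfrac14(1+3u+2u^2+u^3+u^4), \tag{10}$$
which increases with $u>0$. At $u=\sigma$ we use $\sigma^2=1-\sigma$, $\sigma^3=2\sigma-1$, $\sigma^4=2-3\sigma$:
$$1+3\sigma+2(1-\sigma)+(2\sigma-1)+(2-3\sigma)=4 .$$
So $pr=1$ at $u=\sigma$, and $pr<1$ for $u<\sigma$. That is, $0<\log r<\log(1/p)$. By (1) also $u(1+u)<1$, that is, $0<\log(1+u)<\log(1/u)$. On the left of the next line the numerator is smaller and the denominator larger, so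
$$\frac{\log(1+u)}{\log(1/p)}<\frac{\log(1/u)}{\log r}. \tag{11}$$

**Step 2: choose the mixture.** Fractions with odd denominator are dense, so there are positive integers $j,n$ with $n$ odd and $j/n$ strictly between the two sides of (11). The left inequality reads $n\log(1+u)<j\log(1/p)$ and the right one $j\log r<n\log(1/u)$. So
$$(1+u)^np^j<1,\qquad u^nr^j<1. \tag{12}$$

**Step 3: close up.** For odd $k$, concatenate $kn$ edge-links and $kj$ copies of $h_3$. Since $kn$ is odd, the spectrum divided by $(2u)^{kj}>0$ is
$$\Big(\big((1+u)^np^j\big)^k,\ -1,\ \big(u^nr^j\big)^k\Big)\longrightarrow(0,-1,0)\qquad(k\to\infty).$$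
For $k$ large there are at least three links, and by (6) the closing $T$ satisfies $P(T,q)<0$.

## Why this mixture stops exactly at $\tau+2$

For $u>\sigma$ both comparisons flip: $u(1+u)>1$ by (1), and $pr>1$ by (10). So both $\mathbf e$ and $h_3$ satisfy $\lambda\mu>\beta^2$. This inequality survives coordinatewise multiplication (here $\lambda,\mu>0$). Hence no concatenation of copies of $\mathbf e$ and $h_3$ satisfies $|\lambda|<|\beta|$ and $|\mu|<|\beta|$, and our target is out of reach.

At $u=\sigma$ itself there is a cleaner obstruction, and it includes rotations. There $q-2=\tau$, $q-1=\tau^2$, and by (4), with $\tau+\tau^2=\tau^3$,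
$$\lambda\mu-\beta^2=\tau\alpha\beta+\tau^2\beta(\alpha+\gamma)+\tau^3\alpha(\alpha+\gamma)=\tau^2\big(\beta\gamma+\tau\alpha(\alpha+\beta+\gamma)\big).$$
This is symmetric in $\beta,\gamma$, so rotation preserves it. The edge-link has $\lambda\mu-\beta^2=\tau(\tau-1)-1=0$, and the relation $\lambda\mu=\beta^2$ is preserved by products. So at $q=\tau+2$ every link built from edge-links by our operations has $\lambda\mu=\beta^2$. Any successful construction must therefore use a quantity that degenerates at $\tau+2$. Below $\tau+2$ it was $u(1+u)<1$ and $pr<1$. Above, we look for a block with $\lambda\mu<\beta^2$.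

## The interval $\tau+2<q<4$: long rows of $h_m$ and their rotations

Fix $q$ with $\sigma<u<1$, and put
$$\kappa=\frac{u(2+u)}{1+u}.$$
Since $u^2+2u>1+u\iff u^2+u>1$, (1) gives $\kappa>1$ on our range. This is the quantity that degenerates at $\tau+2$.

By (7), $b_m\to+\infty$ as $m\to\infty$ through odd integers, since $u^m\to0$ and $(1+u)^m\to\infty$. From (8),
$$\frac\lambda\beta=1-\frac{\kappa+o(1)}{b_m},\qquad \frac\mu\beta=1+\frac{1+o(1)}{b_m}\qquad\text{for } h_m. \tag{13}$$
So $\lambda\mu/\beta^2=1-\frac{\kappa-1+o(1)}{b_m}$, which is below $1$ for large odd $m$, precisely because $\kappa>1$. This is our block, although it has only a slight effect. A long row of copies amplifies it.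

**Step 1: rows of $h_m$ and their limit.** This step produces a one-parameter family of limit spectra. For $a>0$ and odd $m$, let $H_{a,m}$ be the concatenation of $N_{a,m}=\lfloor a\,b_m\rfloor$ copies of $h_m$ ($m$ so large that $b_m>0$ and $N_{a,m}\ge2$). Since $N_{a,m}/b_m\to a$, we have $N_{a,m}\log\big(1+\frac{c+o(1)}{b_m}\big)\to ac$ for each constant $c$. So (13) gives, as $m\to\infty$,
$$\frac{\operatorname{spec}(H_{a,m})}{b_m^{N_{a,m}}}\longrightarrow D_a:=\big(e^{-\kappa a},\,1,\,e^{a}\big). \tag{14}$$
With $D_a$ we can lower $\lambda$ by a factor $e^{-\kappa a}$ at the smaller price $e^{a}$ on $\mu$. But $\beta=1>0$. We still need a block with $\beta<0$.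

*A first try: edge-links.* Combine $n$ edge-links ($n$ odd) with $D_A$. The target $|\lambda|,|\mu|<|\beta|$ becomes $n\log(1+u)<\kappa A$ and $A<n\log(1/u)$, which requires $\log(1+u)<\kappa\log(1/u)$. As $u\to1$ the left side tends to $\log2$, while on the right $\kappa\to\frac32$ and $\log(1/u)\to0$. So this fails for all $u$ near $1$. The trouble is that $\mu$ of the edge-link is not small enough compared with $|\beta|$. In logarithmic terms, we need a block with $\beta<0$ for which the ratio of $\log|\lambda/\beta|$ to $\log|\beta/\mu|$ is below $\kappa$. The idea is to get one by rotating $H_{a,m}$ for *small* $a$: its ratio will be at most about $1$.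

**Step 2: rotate a row.** This step supplies the block with $\beta<0$. Let $H^*_{a,m}$ be the rotation of $H_{a,m}$; it is allowed since $N_{a,m}\ge2$. Since $\rho$ is linear, (14) gives
$$\frac{\operatorname{spec}(H^*_{a,m})}{b_m^{N_{a,m}}}\longrightarrow\rho(D_a)=:(\lambda_a,\beta_a,\mu_a).$$
By (5), the triple $D_a$ corresponds to
$$\alpha=\frac{e^a-1}{1+u},\qquad \beta=1,\qquad \gamma=g(a):=\frac{e^{-\kappa a}-1}{2+u}-\frac{e^{a}-1}{1+u}.$$
Exchange $\beta$ and $\gamma$ and apply (4):
$$\lambda_a=g(a)+(2+u)\Big(\frac{e^a-1}{1+u}+1\Big),\qquad \beta_a=g(a),\qquad \mu_a=g(a)+e^a-1 .$$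
Now $g(0)=0$ and
$$g'(0)=-\frac{\kappa}{2+u}-\frac1{1+u}=-\frac{u}{1+u}-\frac1{1+u}=-1 .$$
So $g(a)=-a+O(a^2)$, the linear terms in $\mu_a$ cancel, and as $a\to0^+$
$$\lambda_a=2+u+O(a),\qquad \beta_a=-a+O(a^2),\qquad \mu_a=O(a^2). \tag{15}$$
The sign of $\beta_a$ is the one we want. The coordinate $\lambda_a$ is too large against $|\beta_a|$ by a factor of order $1/a$, and $\mu_a$ is smaller than $|\beta_a|$ by a factor $O(a)$. The tool $D_A$ repairs the first at a price that the second can pay.

**Step 3: balance the two.** This step makes $\Phi$ negative on limit spectra. Since $\kappa>1$, fix $\theta$ with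
$$\frac1\kappa<\theta<1,$$
and for $0<a<1$ put $A=\theta\log(1/a)>0$. Then $e^{-\kappa A}=a^{\kappa\theta}$ and $e^{A}=a^{-\theta}$, and the coordinatewise product is
$$D_A\cdot\rho(D_a)=\big(a^{\kappa\theta}\lambda_a,\ \beta_a,\ a^{-\theta}\mu_a\big). \tag{16}$$
By (15), as $a\to0^+$, the first coordinate is $O(a^{\kappa\theta})=o(a)$ because $\kappa\theta>1$. The third is $O(a^{2-\theta})=o(a)$ because $\theta<1$. The second is $-a+O(a^2)$. Hence
$$\Phi\big(D_A\cdot\rho(D_a)\big)=-(q^2-3q+1)\,a+o(a)<0$$
for small $a$. Fix such an $a$, and with it $A$.

**Step 4: return to graphs.** For odd $m$, concatenate $H_{A,m}$ and $H^*_{a,m}$. Both have nonadjacent poles: the poles of $H^*_{a,m}$ are the ends of a concatenation of at least two links. The result is a concatenation of $N_{A,m}+1\ge3$ links, namely $N_{A,m}$ copies of $h_m$ and one copy of $H^*_{a,m}$, so it can be closed. Its spectrum, divided by the positive number $b_m^{N_{A,m}+N_{a,m}}$, tends to $D_A\cdot\rho(D_a)$ as $m\to\infty$. The function $\Phi$ is linear, hence continuous and compatible with positive scaling. So $\Phi<0$ for large odd $m$, and by (6) the closing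 $T$ satisfies $P(T,q)<0$.

**Conclusion of Theorems 1 and 2.** Negative values on $\mathcal T$ occur for every $q<4$ outside $\{0,1,2,3,\tau+2\}$: for $q<3$ by $K_3,K_4$, and for $3<q<4$ by the last two constructions. At $0,1,2,3$ negative values are impossible, and $P(K_4,q)=0$ there. At $\tau+2$, Tutte's theorem gives $P>0$ for all planar graphs. This is Theorem 2, and Theorem 1 follows. $\blacksquare$

## Chromatic roots of triangulations are dense in $[3,4]$

To prove Theorem 3 we show that every nonempty open interval $I\subset(3,4)$ contains a root of some $P(T,\cdot)$ with $T\in\mathcal T$. By shrinking $I$ we may assume $\tau+2\notin I$. The plan is to find one triangulation that is negative at one point of $I$ and positive at another. Fix $q_0\in I$.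

**Step 1: one good link.** We claim that there is a link $H$, with a type, such that at $q_0$
$$\lambda\ne0,\qquad|\lambda|<|\beta|,\qquad|\mu|<|\beta|. \tag{17}$$

- If $q_0<\tau+2$, take $n$ edge-links and $j$ copies of $h_3$ with (12). Then $|\lambda/\beta|=(1+u)^np^j<1$, $|\mu/\beta|=u^nr^j<1$, and $\lambda=(1+u)^n\big(u^2(1+u)\big)^j\ne0$.
- If $q_0>\tau+2$, take the concatenation of $H_{A,m}$ and $H^*_{a,m}$ from the previous section, with $a$ small. In the limit triple (16) the first coordinate is positive, since $\lambda_a\to2+u$; the first and third coordinates are $o(a)$; the second is $-a+O(a^2)$. So the limit triple satisfies (17) for small $a$. These are strict inequalities, unaffected by positive scaling, so the links themselves satisfy (17) for large odd $m$.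

Now the link $H$ is fixed, and $\lambda,\beta,\mu$ are polynomials in $q$. By continuity (17) holds on a nondegenerate compact interval $I'\subset I$ that contains $q_0$. On $I'$ define the continuous positive functions
$$f=\log(1+u),\qquad g_H=\log\left|\frac\beta\lambda\right| .$$

**Step 2: make $g_H/f$ nonconstant.** The next step needs two points where this quotient differs. Suppose it is constant on $I'$. Replace $H$ by the concatenation of $M$ copies of $H$ and one $h_3$. The new ratios are $|\lambda/\beta|^Mp$ and $|\mu/\beta|^Mr$ in absolute value. On the compact interval $I'$, $|\lambda/\beta|$ and $|\mu/\beta|$ are bounded away from $1$ from above, and $p,r$ are bounded, so for $M$ large both new ratios are below $1$ on all of $I'$. The new $\lambda$ is nonzero, since $u^2(1+u)\neq0$. So (17) still holds on $I'$, and the new quotient is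
$$M\,\frac{g_H}{f}+\frac{\log\frac{2}{u(1+u)}}{\log(1+u)}=\text{const}+\frac{\log(2/u)}{\log(1+u)} .$$
On $(0,1)$ the numerator $\log(2/u)$ is positive and strictly decreasing and the denominator is positive and strictly increasing, so the quotient is strictly decreasing in $u$, hence not constant. We keep the letter $H$ for the link chosen in the end.

**Step 3: separate two points by a fraction.** Fractions with odd numerator and even denominator are dense (take powers of $2$ as denominators). So there are $q_1,q_2\in I'$ and positive integers $n$ odd, $N$ even, with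
$$\frac{g_H}{f}(q_1)>\frac nN>\frac{g_H}{f}(q_2). \tag{18}$$

**Step 4: opposite signs.** For odd $k$, let $T_k$ be the closing of the concatenation of $kn$ edge-links and $kN$ copies of $H$; there are at least three links. The $\beta$ of this concatenation is $(-1)^{kn}\beta^{kN}=-\beta^{kN}$, since $kn$ is odd. As $N$ is even, $\beta^{kN}>0$, and the $kN$-th powers of $\lambda/\beta$ and $\mu/\beta$ are those of their absolute values. So (6) gives, on $I'$,
$$\frac{P(T_k,q)}{q\,\beta^{kN}}=\Big((1+u)^n\Big|\frac\lambda\beta\Big|^N\Big)^k+(q-1)\Big(u^n\Big|\frac\mu\beta\Big|^N\Big)^k-(q^2-3q+1).$$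
As $k\to\infty$ the second term tends to $0$ at both points, because $u<1$ and $|\mu/\beta|<1$. For the first term,
$$\log\Big((1+u)^n\Big|\frac\lambda\beta\Big|^N\Big)=nf-Ng_H,$$
which by (18) is negative at $q_1$ and positive at $q_2$. So the first term tends to $0$ at $q_1$ and to $+\infty$ at $q_2$. For large odd $k$,
$$P(T_k,q_1)<0<P(T_k,q_2),$$
and $T_k$ has a chromatic root between $q_1$ and $q_2$, hence in $I$.

So the roots are dense in $[3,4]$. Every interval $(\tau+2-\delta,\tau+2)$ and $(\tau+2,\tau+2+\delta)$ contains roots, so $\tau+2$ is a limit of roots from both sides. By Tutte's theorem $P(T,\tau+2)>0$ for every $T\in\mathcal T$, so it is never a root itself. This proves Theorem 3. $\blacksquare$
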